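# Lower semicontinuity and bi-quasiconvexity for bi-Lipschitz maps in three dimensions

## 1. Bi-Lipschitz homeomorphisms, their convergence, and bi-quasiconvexity

A domain is an open connected set. The dimension is $n$; the main case is $n=3$, but much of what follows is written for general $n\ge 2$. We write $|x|$ for the Euclidean norm, $|F|$ for the operator norm of a matrix, $|F|_2=(\operatorname{tr}F^TF)^{1/2}$ for its Frobenius norm, and $\mathbb R^{n\times n}_+=\{F:\det F>0\}$. Maps in $W^{1,\infty}$ on a bounded Lipschitz domain are represented by their continuous representatives, extended continuously to the closure.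

**Definition (the class $\mathcal A$).** Let $\Omega\subset\mathbb R^n$ be a bounded Lipschitz domain. $\mathcal A=\mathcal A(\Omega)$ is the set of all $y\in W^{1,\infty}(\Omega;\mathbb R^n)$ such that $y$ is a homeomorphism of $\Omega$ onto $y(\Omega)$, $y^{-1}\in W^{1,\infty}(y(\Omega);\Omega)$, and $\det\nabla y>0$ a.e. in $\Omega$. For $n=3$ this class is also denoted $W^{1,\infty,-\infty}(\Omega;\mathbb R^3)$: the bi-Lipschitz, orientation preserving homeomorphisms.

**Example 1 (twists).** Let $n=3$, let the closed ball of radius $r$ about $z$ lie in $\Omega$, and let $\vartheta:[0,\infty)\to\mathbb R$ be smooth, constant near $0$, and zero on $[r,\infty)$. Let $Je_1=e_2$, $Je_2=-e_1$, $Je_3=0$, and let $R_\theta=e^{\theta J}$ be the rotation by $\theta$ about the $e_3$-axis. Put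
$$\tau(x)=z+R_{\vartheta(|v|)}v,\qquad v=x-z .$$
Since $\frac{d}{d\theta}R_\theta=R_\theta J$, we get $\nabla\tau=R_\vartheta\big(I+\vartheta'(|v|)\,Jv\otimes\tfrac{v}{|v|}\big)$. As $J$ is skew, $\det\nabla\tau=1+\vartheta'\,(Jv\cdot v)/|v|=1$. The map $\tau$ preserves each sphere about $z$; its inverse is the twist with $-\vartheta$; both gradients are bounded by $1+r\sup|\vartheta'|$. So $\tau\in\mathcal A$, and $\tau=\mathrm{id}$ on $\partial\Omega$. By contrast, $x\mapsto|x|^2x$ on the unit ball is a Lipschitz homeomorphism whose inverse $z\mapsto |z|^{-2/3}z$ is not Lipschitz at $0$; it is not in $\mathcal A$.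

**Definition (convergence).** $y_k\xrightarrow{*}y$ means: $y_k,y\in\mathcal A$, $\sup_k(\|y_k\|_{W^{1,\infty}}+\|y_k^{-1}\|_{W^{1,\infty}})<\infty$, and $y_k\to y$ weakly* in $W^{1,\infty}(\Omega;\mathbb R^n)$. By Arzelà–Ascoli, $y_k\to y$ uniformly.

**Example 2.** Let $s$ be a $1$-periodic triangular wave with slopes $\pm1$ and $y_k(x)=x+\frac1k s(kx_1)e_2$. Then $y_k^{-1}(x)=x-\frac1ks(kx_1)e_2$, $\nabla y_k=I\pm e_2\otimes e_1$, $\det\nabla y_k=1$, and $y_k\xrightarrow{*}\mathrm{id}$. The gradients take two values at distance $1$ from $I$, however large $k$ is: the maps are uniformly close to the limit, the gradients are not. The sequence $y_k(x)=(\frac{x_1}{k},x_2,x_3)$ is not admissible, since the inverses have unbounded gradients.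

**Definition (stored energy density).** $W:\mathbb R^{3\times3}\to\mathbb R\cup\{+\infty\}$ is required to satisfy

(i) $W$ restricted to $\mathbb R^{3\times3}_+$ is real-valued and continuous;

(ii) $W(F)=W(RF)$ for all $R\in SO(3)$ and all $F$;

(iii) $W(F)\to+\infty$ if $\det F\to0_+$;

(iv) $W(F)=+\infty$ if $\det F\le0$.

**Example 3.** $W_0(F)=|F|_2^2+1/\det F$ and $W_1(F)=(|F|_2^2-4)^2+1/\det F$ for $\det F>0$, both $+\infty$ otherwise.

**Definition (bi-quasiconvexity).** $W$ is bi-quasiconvex if
$$W(Y)\le\frac1{|\Omega|}\int_\Omega W(\nabla\varphi)\,dx\tag{1}$$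
for all $Y$ with $\det Y>0$ and all $\varphi\in\mathcal A$ with $\varphi=Yx$ on $\partial\Omega$.

**Example 4.** $W_0$ is bi-quasiconvex. Indeed, if $\varphi=Yx$ on $\partial\Omega$, then $\int_\Omega\nabla\varphi=|\Omega|Y$, so $\frac1{|\Omega|}\int|\nabla\varphi|_2^2\ge|Y|_2^2$ by Jensen. Also $\varphi(\Omega)=Y\Omega$ (Lemma 4 below), so $\int_\Omega\det\nabla\varphi=|Y\Omega|=|\Omega|\det Y$ by the area formula, and Jensen for $t\mapsto1/t$ on $(0,\infty)$ handles the second term. $W_1$ is not bi-quasiconvex. Take $Y=I$ and the twist $\tau$ of Example 1 with $\vartheta'\not\equiv0$ and $r\sup|\vartheta'|\le1$. Then $\det\nabla\tau=1$ and $|\nabla\tau|_2^2=3+\vartheta'^2|Jv|^2\in[3,4]$, with values $>3$ on a set of positive measure, so the average of $W_1(\nabla\tau)$ is strictly less than $(3-4)^2+1=W_1(I)$.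

Now the question. We minimize $\int_\Omega W(\nabla y)\,dx$ among maps in $\mathcal A$, and want to know for which $W$ the energy cannot drop below its limit value along convergent sequences. A conjecture from "Minimization Problems On Orientation-Preserving Bi-Lipschitz Maps" says that in three dimensions (1) is exactly the right condition. In the plane the corresponding equivalence, with the two-dimensional analogues of all the notions above, is a known result (Benešová–Kružík, 2013). The answer for $n=3$ is yes.

**Theorem 1.** Let $n=3$, and let $\Omega$, $W$, $\mathcal A$, $\xrightarrow{*}$ be as above. The inequality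
$$\int_\Omega W(\nabla y)\,dx\le\liminf_{k\to\infty}\int_\Omega W(\nabla y_k)\,dx\tag{2}$$
holds for all sequences $y_k\xrightarrow{*}y$ if and only if $W$ is bi-quasiconvex.

Of the assumptions on $W$, only the continuity on $\mathbb R^{3\times3}_+$ in (i) is used in the proof; (ii)–(iv) are not needed.

## 2. Affine boundary values, dimension one, and the failure of convex blending

If $y=Yx$ and every $y_k$ has exactly the boundary values $Yx$, then (2) is just (1) multiplied by $|\Omega|$. The general case will be reduced, by blowing up at a point where $y$ is differentiable, to maps that are uniformly close to an affine map. What is missing then is that the boundary values are only approximately affine.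

**Dimension one.** Let $\Omega=(0,1)$ and $W:(0,\infty)\to\mathbb R$ continuous; $\mathcal A$ consists of increasing bi-Lipschitz functions. Testing (1) with the function of slope $a$ on $(0,\lambda)$ and $b$ on $(\lambda,1)$ gives $W(\lambda a+(1-\lambda)b)\le\lambda W(a)+(1-\lambda)W(b)$. So (1) means convexity (the converse is Jensen). If $W$ is convex and $y_k\xrightarrow{*}y$, Jensen on each interval $(s,t)$ of a partition gives
$$\int_s^tW(y_k')\ge(t-s)W\Big(\frac{y_k(t)-y_k(s)}{t-s}\Big)\to(t-s)W\Big(\frac{y(t)-y(s)}{t-s}\Big).$$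
Summing and refining the partition yields (2): the difference quotients converge to $y'$ a.e. and stay in a fixed compact subset of $(0,\infty)$.

Correcting boundary values is easy here. Let $h$ be increasing on $[0,N]$, $N\ge1$, with $|h-\mathrm{id}|\le\frac18$. Replace $h$ on $[0,\frac12]$ by the linear function from $(0,0)$ to $(\frac12,h(\frac12))$; its slope $2h(\frac12)$ lies in $[\frac34,\frac54]$. Do the same at the other end. The new function has exact boundary values, differs from $h$ only in two layers of thickness $\frac12$, and its slopes there are controlled by constants that do not depend on $N$. This independence is what we shall need in dimension three.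

**Convex blending.** In higher dimensions the first thing to try is a cut-off. Take $\eta$ equal to $1$ inside a cube and $0$ on its boundary, varying over a layer of thickness $t$, and put $b=Yx+\eta\,(y_k-Yx)$. Then
$$\nabla b=\eta\nabla y_k+(1-\eta)Y+(y_k-Yx)\otimes\nabla\eta .$$
The last term is small if $|y_k-Yx|\ll t$. The trouble is the first part: a convex combination of two matrices of positive determinant can be singular, and $y_k$ close to $Yx$ does not make $\nabla y_k$ close to $Y$. Here is a concrete failure, with $Y=I$. Let $\tau_0$ be a twist about $0$ with $\vartheta=\pi$ on $[0,\frac12]$ and $\vartheta=0$ on $[1,\infty)$, and let $\tau_\varepsilon(x)=z+\varepsilon\tau_0((x-z)/\varepsilon)$. Its gradient bounds do not depend on $\varepsilon$, and $|\tau_\varepsilon-\mathrm{id}|\le2\varepsilon$. For $|v|<\varepsilon/2$, $v=x-z$, we have $\tau_\varepsilon(x)=z+(-v_1,-v_2,v_3)$. If the cut-off is $\eta(x)=\frac12+cv_1$ near $z$ (with $c\sim 1/t$), then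
$$b(x)=z+\big((1-2\eta)v_1,(1-2\eta)v_2,v_3\big)=z+\big(-2cv_1^2,\,-2cv_1v_2,\,v_3\big).$$
This map collapses the disc $\{v_1=0\}$ to a segment, takes equal values at $(v_1,v_2,v_3)$ and $(-v_1,-v_2,v_3)$, and has $\det\nabla b=8c^2v_1^2$. It is not in $\mathcal A$, and $\int W_0(\nabla b)=+\infty$. Making $\varepsilon/t$ small does not help.

**Composing instead of adding.** Sums leave the class $\mathcal A$, compositions do not. Suppose $h$ is close to the identity near the boundary of a cube, and suppose we find a bi-Lipschitz homeomorphism $G$ of $\mathbb R^n$ which equals $h$ very close to the boundary and equals the identity farther away. Then $G^{-1}\circ h$ is the identity near the boundary and equals $h$ far inside. So we must cut off $h$ by a homeomorphism $G$ with control of its bi-Lipschitz constant. This will be done near each vertex, then each edge, then each face of a cell decomposition of the boundary, with a quantitative form of Sullivan's hyperbolic version of Kirby's torus trick: transfer $h$ to a closed hyperbolic manifold minus a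 point, fill in the point, lift to hyperbolic space, where the lift moves points a bounded distance, and read hyperbolic space as the unit ball, so that bounded motion dies out at the boundary sphere.

## 3. Lipschitz estimates, orientation and change of test domain

A map $f$ between metric spaces is *$L$-bilip* ($L\ge1$) if $d(p,q)/L\le d(f(p),f(q))\le L\,d(p,q)$, and *bilip* if it is $L$-bilip for some $L$. Put
$$\operatorname{lip}g(p)=\limsup_{q\to p}\frac{d(g(q),g(p))}{d(q,p)}.$$
For example $\operatorname{lip}|t|=1$ everywhere on $\mathbb R$, while $\operatorname{lip}\sqrt{|t|}=\infty$ at $0$. For continuous $g$, $\operatorname{lip}(f\circ g)(p)\le\operatorname{lip}f(g(p))\,\operatorname{lip}g(p)$. $B^m(r)$ is the closed ball of radius $r$ about $0$ in $\mathbb R^m$, $\mathbb R^0=\{0\}$, $B(x,r)$ is an open ball, and $N(E,r)$ is the closed $r$-neighborhood of $E$.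

**Fact (S).** *If $g$ is continuous on a segment $[p,q]$ and $\operatorname{lip}g\le C$ at all but finitely many of its points, then $|g(p)-g(q)|\le C|p-q|$.*

*Proof.* By subdivision and continuity we may assume that there are no exceptional points. Let $\varepsilon>0$ and let $\tau$ be the supremum of those $t\in[0,1]$ with $|g(p+s(q-p))-g(p)|\le(C+\varepsilon)s|q-p|$ for all $s\le t$. By continuity the inequality holds at $s=\tau$. If $\tau<1$, then $\operatorname{lip}g\le C$ at $p+\tau(q-p)$ gives $|g(p+s(q-p))-g(p+\tau(q-p))|\le(C+\varepsilon)(s-\tau)|q-p|$ for $s$ slightly larger than $\tau$, and the inequality extends beyond $\tau$. So $\tau=1$; let $\varepsilon\to0$. $\square$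

"Finitely many" cannot be replaced by "in a null set": the Cantor function has $\operatorname{lip}=0$ off the Cantor set.

**Fact (R).** *Let $\|\cdot\|,\|\cdot\|'$ be norms on $\mathbb R^d$, $I,J\subset[0,\infty)$ closed intervals, both or neither containing $0$, and $\lambda:I\to J$ an increasing homeomorphism, piecewise linear with finitely many pieces ($\lambda(0)=0$ if $0\in I$). Then $R(x)=\lambda(\|x\|)\,x/\|x\|'$ (with $R(0)=0$) is a bilip homeomorphism of $\{\|x\|\in I\}$ onto $\{\|x\|'\in J\}$, with constant depending only on $\lambda$, $d$ and the norms.*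

For example, $x\mapsto|x|\,x/|x|_\infty$ maps the round unit ball onto the cube $[-1,1]^d$.

*Proof.* Let $\theta=x/\|x\|'$, $\bar\theta=\bar x/\|\bar x\|'$. Then
$$|R(x)-R(\bar x)|\le|\lambda(\|x\|)-\lambda(\|\bar x\|)|\,|\bar\theta|+\lambda(\|x\|)\,|\theta-\bar\theta| .$$
The first term is $\le C|x-\bar x|$ since $\lambda$ is Lipschitz. Next, $\lambda(r)\le Cr$ on $I$ (clear if $\lambda(0)=0$; if $0\notin I$, use that $\lambda$ is Lipschitz and $r$ is bounded below on $I$). So $\lambda(\|x\|)\le C\|x\|'$, and $\|x\|'(\theta-\bar\theta)=x-\bar x+(\|\bar x\|'-\|x\|')\bar\theta$ has size $\le C|x-\bar x|$. If one of the points is $0$, the bound is $|R(x)|\le C\lambda(\|x\|)\le C|x|$. So $R$ is Lipschitz. If $z=R(x)$, then $\|z\|'=\lambda(\|x\|)$ and $z/\|z\|=x/\|x\|$, so $R^{-1}(z)=\lambda^{-1}(\|z\|')z/\|z\|$ is of the same form, hence Lipschitz. $\square$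

For $M\ge 1$ put $\mathcal K_M=\{F:\det F>0,\ |F|\le M,\ |F^{-1}|\le M\}$. On this set $\det F\ge M^{-n}$, so $\mathcal K_M$ is a compact subset of $\mathbb R^{n\times n}_+$. Put $w_M=\max_{\mathcal K_M}|W|<\infty$.

**Lemma 2 (local bilip property).** Let $y\in\mathcal A$ with $|\nabla y|,|\nabla y^{-1}|\le M$ a.e., $M\ge1$, and let $B(x,r)\subset\Omega$. Then $y(B(x,r))\supset B(y(x),r/M)$, and $y$ is $M$-bilip on $B(x,r/M^2)$. Moreover $\nabla y\in\mathcal K_M$ a.e.

*Proof.* The map $y$ is $M$-Lipschitz on the convex set $B(x,r)$. By invariance of domain $y(\Omega)$ is open; $y^{-1}$ is $M$-Lipschitz on balls in $y(\Omega)$, hence along segments contained in $y(\Omega)$. Let $v$ be a unit vector, $\gamma(t)=y(x)+tv$, and $t^*=\sup\{t:\gamma([0,t])\subset y(B(x,r))\}>0$. For $t<t^*$ we have $y^{-1}(\gamma(t))\in\overline B(x,Mt)$. Suppose $t^*<r/M$. Letting $t\to t^*$, compactness gives $\gamma(t^*)\in y(\overline B(x,Mt^*))\subset y(B(x,r))$. This set is open, so $t^*$ was not the supremum. Hence $t^*\ge r/M$ for each $v$, which is the inclusion.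 If $x',x''\in B(x,r/M^2)$, then $y(x'),y(x'')$ lie in the convex set $B(y(x),r/M)\subset y(\Omega)$, so $|x'-x''|\le M|y(x')-y(x'')|$. At a point of differentiability the local $M$-bilip bound gives $|\nabla y|,|(\nabla y)^{-1}|\le M$; by Rademacher this covers a.e. point, and $\det\nabla y>0$ a.e. by definition. $\square$

So all energies in question are finite.

**Lemma 3 (orientation).** Let $\Phi$ be a locally bilip homeomorphism of a connected open set $U$ onto an open set. The local degree of $\Phi$ is $+1$ throughout or $-1$ throughout, and $\det\nabla\Phi>0$ a.e. if and only if it is $+1$. So it suffices to check the sign on some nonempty open subset.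

*Proof.* The local degree at $x$ is $\deg(\Phi,B,\Phi(x))$ for a small ball $B$ about $x$. For a homeomorphism it is $\pm1$. It is locally constant: for $x'\in B$ near $x$, $\Phi(x')$ and $\Phi(x)$ lie in the same component of $\mathbb R^n\setminus\Phi(\partial B)$, and $\Phi(x')$ has no preimage in $B$ other than $x'$. Since $U$ is connected, it is constant. At a point of differentiability the derivative is invertible, because $\Phi$ is bilip nearby; on small spheres the straight homotopy to the derivative avoids the value at the center, so the local degree is $\operatorname{sign}\det\nabla\Phi$. Such points have full measure. $\square$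

**Lemma 4 (extension).** Let $D$ be a bounded Lipschitz domain, $\det Y>0$, $\varphi\in\mathcal A(D)$, $\varphi=Yx$ on $\partial D$. Then $\varphi(D)=YD$, and $\Phi=\varphi$ on $D$, $\Phi=Yx$ elsewhere, is a bilip homeomorphism of $\mathbb R^n$ with $\det\nabla\Phi>0$ a.e.

*Proof.* For $p\notin Y\partial D$ the degree depends only on boundary values, so $\deg(\varphi,D,p)=\deg(Y,D,p)$, which is $1$ on $YD$ and $0$ off $Y\overline D$. Hence $YD\subset\varphi(D)$. A point $p\in\varphi(D)\setminus Y\partial D$ has exactly one preimage in $D$, so the degree there is $\pm1$, and $p\in YD$. If there were $p\in\varphi(D)\cap Y\partial D$, the open set $\varphi(D)$ would contain points outside $Y\overline D$ ($D$ is a Lipschitz domain), contradicting what was just shown. So $\varphi(D)=YD$. Then $\Phi$ is a proper continuous bijection, hence a homeomorphism.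

Let $M=\max(\|\nabla\varphi\|_\infty,|Y|)$. If $[p,q]$ misses $\partial D$, then $|\Phi(p)-\Phi(q)|\le M|p-q|$, since $\Phi$ is locally $M$-Lipschitz off $\partial D$. Otherwise let $z,z'$ be the first and last points of $[p,q]$ on $\partial D$. The pieces $[p,z)$ and $(z',q]$ miss $\partial D$, and $|\Phi(z)-\Phi(z')|=|Y(z-z')|\le M|z-z'|$; adding up, $|\Phi(p)-\Phi(q)|\le M|p-q|$. The same argument applies to $\Phi^{-1}$, which is $\varphi^{-1}$ on $YD$ and $Y^{-1}$ elsewhere. Finally, $\partial D$ is a null set. $\square$

**Lemma 5 (independence of the domain).** Let $\Omega,D$ be bounded Lipschitz domains. If $W$ is bi-quasiconvex with test domain $\Omega$, it is so with test domain $D$.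

*Proof.* Let $\varphi\in\mathcal A(D)$, $\varphi=Yx$ on $\partial D$. Choose $z,r$ with $z+r\overline D\subset\Omega$ and set $\bar\varphi(x)=Yz+r\varphi((x-z)/r)$ on $z+rD$, $\bar\varphi=Yx$ elsewhere. On $\partial(z+rD)$ the first formula gives $Yz+Y(x-z)=Yx$. By Lemma 4, $\bar\varphi$ is a bilip homeomorphism of $\mathbb R^n$ with positive Jacobian a.e. As it equals $Yx$ off $\Omega$, $\bar\varphi(\Omega)=Y\Omega$, so $\bar\varphi|_\Omega\in\mathcal A$ with boundary values $Yx$, and
$$0\le\int_\Omega\big(W(\nabla\bar\varphi)-W(Y)\big)dx=r^n\int_D\big(W(\nabla\varphi)-W(Y)\big)dx.\qquad\square\tag{3}$$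

## 4. Necessity: periodic copies of a test map

*Lower semicontinuity implies bi-quasiconvexity.* Let $\varphi\in\mathcal A$, $\varphi=Yx$ on $\partial\Omega$, $\det Y>0$. We tile a cube by tiny copies of $\varphi$; the resulting maps converge to $Yx$, and (2) turns into (1).

Put a scaled copy of $\varphi$ into $Q=(0,1)^n$ as in the proof of Lemma 5. This gives a bilip homeomorphism $\Phi$ of $\mathbb R^n$ with $\Phi=Yx$ off $Q$, $\det\nabla\Phi>0$ a.e., and
$$\int_Q(W(\nabla\Phi)-W(Y))\,dx=c\int_\Omega(W(\nabla\varphi)-W(Y))\,dx,\qquad c>0 .$$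
Take a closed cube $P\subset\Omega$ of side $\ell$ with sides parallel to the axes, divide it into $k^n$ cubes $P_i=z_i+\frac\ell k\overline Q$, and set
$$y_k(x)=Yz_i+\tfrac\ell k\,\Phi\big(\tfrac k\ell(x-z_i)\big)\ \text{ on }P_i,\qquad y_k=Yx\ \text{ elsewhere}.$$
The definitions agree on the $\partial P_i$, where both give $Yx$. As $\Phi(\overline Q)=Y\overline Q$, $y_k(P_i)=YP_i$, so $y_k$ is a homeomorphism of $\mathbb R^n$ with $y_k(\Omega)=Y\Omega$. Space is the union of finitely many closed pieces (the $P_i$ and the closure of the complement of $P$), on each of which $y_k$ is locally Lipschitz with constant at most the bilip constant of $\Phi$ or $|Y|$. So $\operatorname{lip}y_k$ is bounded everywhere by a constant independent of $k$; likewise $\operatorname{lip}y_k^{-1}$, with the pieces $YP_i$ and $|Y^{-1}|$. By (S), $y_k$ and $y_k^{-1}$ are Lipschitz with constants independent of $k$. Moreover $\det\nabla y_k>0$ a.e. and $|y_k-Yx|\le C/k$, so $y_k|_\Omega\xrightarrow{*}Yx$. Each $P_i$ contributes $|P_i|\int_QW(\nabla\Phi)$ to the energy, so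 (2) gives
$$|\Omega|W(Y)\le|\Omega\setminus P|\,W(Y)+|P|\int_QW(\nabla\Phi)\,dx .$$
Hence $\int_Q(W(\nabla\Phi)-W(Y))\ge0$, i.e. $|\Omega|W(Y)\le\int_\Omega W(\nabla\varphi)$. $\square$

## 5. Sufficiency from a cut-off with constants independent of the layer

The following is the replacement for convex blending. It is stated at unit scale: the layer has thickness $\frac12$ and the cube has side $N$.

**Proposition 6 (cut-off).** Let $n=3$, or let $n\ge2$ be such that the Fact (I$_m$) of Section 8 holds for $1\le m\le n$. For every $L$ there are $\delta>0$ and $L^*$ such that for every integer $N\ge1$ and $Q=[0,N]^n$: if $h:N(Q,1)\to\mathbb R^n$ is $L$-bilip and $|h-\mathrm{id}|\le\delta$, there is an $L^*$-bilip homeomorphism $\varphi:Q\to Q$ with $\varphi=\mathrm{id}$ in a neighborhood of $\partial Q$ (relative to $Q$) and $\varphi=h$ on $\{x\in Q:\operatorname{dist}(x,\partial Q)\ge\frac12\}$. Here $\delta$ and $L^*$ do not depend on $N$.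

By Lemma 3, $\det\nabla\varphi>0$ a.e., since $\varphi=\mathrm{id}$ near $\partial Q$.

**Proof of sufficiency in Theorem 1, given Proposition 6.** Let $W$ be bi-quasiconvex, $y_k\xrightarrow{*}y$, and let $M\ge1$ bound the gradients of $y_k,y_k^{-1},y,y^{-1}$. (In this section $n=3$, but we keep writing $n$.)

**Step 1: reduction to a pointwise inequality.** Pass to a subsequence realizing the $\liminf$. By Lemma 2, $\nabla y_k\in\mathcal K_M$ a.e., so $|W(\nabla y_k)|\le w_M$, and for a further subsequence $W(\nabla y_k)\rightharpoonup\mu$ weakly* in $L^\infty(\Omega)$. It suffices to show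
$$\mu(x_0)\ge W(\nabla y(x_0))\quad\text{for a.e. }x_0\in\Omega,\tag{4}$$
because then $\lim_k\int_\Omega W(\nabla y_k)=\int_\Omega\mu\ge\int_\Omega W(\nabla y)$.

**Step 2: blow-up, to get close to the identity.** Let $x_0$ be a Lebesgue point of $\mu$ at which $y$ is differentiable with $Y:=\nabla y(x_0)\in\mathcal K_M$; almost every point is such. By Lemma 2 there is $R>0$ such that all $y_k$ are $M$-bilip on $B(x_0,R)\subset\Omega$. Let $L=M^2$ and take $\delta,L^*$ from Proposition 6. Fix $N\in\mathbb N$. For small $\ell>0$ let $Q_\ell$ be the closed cube of side $\ell$ centered at $x_0$, with $N(Q_\ell,\ell/N)\subset B(x_0,R)$, and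
$$h_k(x)=x_0+Y^{-1}(y_k(x)-y(x_0)).$$
Since $h_k(x)-x=Y^{-1}\big(y_k(x)-y(x_0)-Y(x-x_0)\big)$,
$$|h_k(x)-x|\le M\sup_\Omega|y_k-y|+M|y(x)-y(x_0)-Y(x-x_0)| .$$
On $N(Q_\ell,\ell/N)$ the last term is $o(\ell)$ as $\ell\to0$. So for $\ell\le\ell_0(N)$ and then $k\ge k_0(N,\ell)$ we have $|h_k-\mathrm{id}|\le\delta\ell/N$ there; and $h_k$ is $M^2$-bilip there.

**Step 3: cut-off and comparison.** Let $c$ be the lowest corner of $Q_\ell$. Proposition 6 applies to $\xi\mapsto\frac N\ell\big(h_k(c+\frac\ell N\xi)-c\big)$ on $N([0,N]^n,1)$. Scaling back, we get an $L^*$-bilip homeomorphism $\varphi_k:Q_\ell\to Q_\ell$ with $\varphi_k=\mathrm{id}$ near $\partial Q_\ell$, $\det\nabla\varphi_k>0$ a.e., and $\varphi_k=h_k$ except on the layer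
$$Z_\ell=\{x\in Q_\ell:\operatorname{dist}(x,\partial Q_\ell)<\tfrac\ell{2N}\},\qquad|Z_\ell|\le2n\cdot\tfrac\ell{2N}\cdot\ell^{n-1}=\tfrac nN\ell^n .$$
The map $Y\varphi_k$ equals $Yx$ on $\partial Q_\ell$, is bi-Lipschitz and orientation preserving, and has gradient in $\mathcal K_{ML^*}$ a.e. On $Q_\ell\setminus Z_\ell$, $Y\varphi_k=Yh_k$ is $y_k$ plus a constant, so $\nabla(Y\varphi_k)=\nabla y_k$ a.e. there. By bi-quasiconvexity on the interior of $Q_\ell$ (Lemma 5),
$$\ell^nW(Y)\le\int_{Q_\ell}W(\nabla(Y\varphi_k))\,dx\le\int_{Q_\ell}W(\nabla y_k)\,dx+\frac nN\ell^n\,(w_M+w_{ML^*}).\tag{5}$$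

**Step 4: limits.** Let $k\to\infty$ in (5):
$$W(Y)\le\ell^{-n}\int_{Q_\ell}\mu\,dx+\frac nN(w_M+w_{ML^*}).$$
Since $L^*$ does not depend on $N$ or $\ell$, letting first $\ell\to0$ and then $N\to\infty$ yields (4). $\square$

If $L^*$ grew with $N$, the error $\frac nNw_{ML^*}$ would not be controlled. So everything rests on Proposition 6.

## 6. Vertices, edges, faces: the cut-off from a handle lemma

The local statement treats a neighborhood of a cell of dimension $k$ in $\mathbb R^n$: there are $k$ directions $y$ along the cell and $m=n-k$ directions $x$ across. By the time we reach the cell, $h$ will already be the identity near the boundary of the cell, which after a change of coordinates means "for $|y|\ge\frac12$".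

**Lemma 7 (handle lemma).** Let $m\ge1$, $k\ge0$, $m+k=n\ge2$, and assume (I$_m$) of Section 8. There are constants $0<a<1<2\le A$, depending only on $m,k$, such that for every $L\ge1$ there is $L'=L'(L)$, and for every $L\ge1$ and $\varepsilon>0$ there is $\delta=\delta(L,\varepsilon)>0$, with the following property. Let $h:B^m(A)\times\mathbb R^k\to\mathbb R^n$ be $L$-bilip, $|h-\mathrm{id}|\le\delta$, $h(x,y)=(x,y)$ whenever $|y|\ge\frac12$ (void if $k=0$). Then there is an $L'$-bilip homeomorphism $g$ of $\mathbb R^n$ with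
$$g=h\ \text{on }B^m(a)\times\mathbb R^k,\qquad g=\mathrm{id}\ \text{off }B^m(1)\times B^k(1),\qquad|g-\mathrm{id}|\le\varepsilon .$$
$L'$ does not depend on $\varepsilon$.

For $k=0$, $m=n=3$ this says: a bilip map close to the identity on the ball of radius $A$ can be cut off to the identity outside the unit ball without changing it near the center.

**Proof of Proposition 6, given Lemma 7.** Let $A$ be the largest and $a$ the smallest of the constants of Lemma 7 for $(m,k)=(n-k,k)$, $0\le k\le n-1$. Lemma 7 remains valid with these common constants (restrict $h$).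

**Step 1: cells and sizes.** This fixes nested neighborhoods in which the corrections will live. *Cells* are the integer unit $k$-cubes contained in $\partial Q$, $0\le k\le n-1$; $\mathrm{Sk}_k$ is the union of the $k$-cells, $\mathrm{Sk}_{n-1}=\partial Q$, $\mathrm{Sk}_{-1}=\emptyset$. (For $Q=[0,2]^3$ there are $26$ vertices, namely all integer points of $Q$ but the center, and $24$ square faces.) For a cell $\sigma$, $t\sigma$ is $\sigma$ shrunk by the factor $t$ about its center ($t\sigma=\sigma$ if $k=0$). Put
$$s_0=\tfrac1{4A},\qquad\rho_k=as_k,\qquad\theta_k=\tfrac14\rho_{k-1},\qquad s_k=\tfrac{\theta_k}{8A}\quad(k\ge1).$$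
For $k\ge1$ we have
$$As_k+\theta_k=\tfrac98\theta_k\le\rho_{k-1},\qquad\tfrac{\theta_k}2+\rho_k\le\theta_k\le\rho_{k-1},\qquad4s_k<\theta_k<\tfrac14,\tag{6}$$
and $s_k\le\frac18$, $As_k\le\frac14$, $\rho_k\le s_k$ for all $k\ge0$.

*Separation.* If $\sigma\ne\sigma'$ are $k$-cells, $k\ge1$, then
$$\operatorname{dist}\big((1-\theta_k)\sigma,\sigma'\big)\ge\tfrac{\theta_k}2>2s_k .\tag{7}$$
Indeed, in the directions spanned by $\sigma$, the coordinates of points of $(1-\theta_k)\sigma$ have distance $\ge\theta_k/2$ from $\mathbb Z$. If $\sigma'$ does not span one of these directions, that coordinate is an integer on $\sigma'$. Otherwise $\sigma'$ is a translate of $\sigma$; either it differs in an unspanned coordinate by at least $1$, or in some spanned coordinate it has a different unit interval.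

**Step 2: coordinates adapted to a cell.** For a $k$-cell $\sigma$, with $m=n-k$, use isometric coordinates $(x,y)\in\mathbb R^m\times\mathbb R^k$ in which $\sigma=\{0\}\times[-\frac12,\frac12]^k$; "$y\in t\sigma$" means $y\in t[-\frac12,\frac12]^k$. For $k\ge1$ let $\psi(y)=q(|y|)\,y/|y|_\infty$ on $\mathbb R^k$, with $q$ piecewise linear, $q(0)=0$, $q(\frac12)=\frac{1-2\theta_k}2$, $q(1)=\frac{1-\theta_k}2$, slope $1$ on $[1,\infty)$. By (R), $\psi$ is a bilip homeomorphism of $\mathbb R^k$, and $\psi(B^k(\frac12))=(1-2\theta_k)\sigma$, $\psi(B^k(1))=(1-\theta_k)\sigma$. Let $T_\sigma(x,y)=(s_kx,\psi(y))$ (for $k=0$: $T_\sigma(x)=s_0x$). It is bilip with a constant depending only on $k,n$, because $s_k$ and $\theta_k$ depend only on $k,n$.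

**Step 3: the induction.** We correct $h$ near vertices, then near edges, and so on. Put $h_0=h$, $L_0=L$, $\varepsilon_0=\delta$. Suppose we have $h_k:N(Q,1)\to\mathbb R^n$, $L_k$-bilip with $L_k=L_k(L)$, $|h_k-\mathrm{id}|\le\varepsilon_k$, and $h_k=\mathrm{id}$ on $N(\mathrm{Sk}_{k-1},\rho_{k-1})$ (void for $k=0$). For each $k$-cell $\sigma$ define $h^\sigma$ on $\{|x|\le As_k\}$: let $h^\sigma=h_k$ on $\{|x|\le As_k,\ y\in\sigma\}\subset N(Q,1)$ and, if $k\ge1$, $h^\sigma=\mathrm{id}$ on $\{|x|\le As_k,\ y\notin(1-2\theta_k)\sigma\}$. On the overlap, $\operatorname{dist}((x,y),\partial\sigma)\le As_k+\theta_k\le\rho_{k-1}$ and $\partial\sigma\subset\mathrm{Sk}_{k-1}$, so $h_k=\mathrm{id}$ there and the definitions agree. Two points of the domain are both in the first set, or both in the second, or one has $y\in(1-2\theta_k)\sigma$ and the other $y\notin\sigma$, and then they have distance $\ge\theta_k$. In the last case, if $\varepsilon_k\le\theta_k/4$, the distance changes by at most $2\varepsilon_k\le\theta_k/2$, so by a factor at most $2$. Thus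 $h^\sigma$ is $\max(L_k,2)$-bilip.

The map $T_\sigma^{-1}h^\sigma T_\sigma$ is defined on $B^m(A)\times\mathbb R^k$. It is bilip with a constant depending only on $L_k,k,n$, its distance to $\mathrm{id}$ is at most $C\varepsilon_k$, and it is the identity for $|y|>\frac12$, where $\psi(y)\notin(1-2\theta_k)\sigma$, hence by continuity for $|y|\ge\frac12$. So Lemma 7 applies if $\varepsilon_k$ is small. With $g$ from Lemma 7 put $g_\sigma=T_\sigma gT_\sigma^{-1}$. Then:

* $g_\sigma=\mathrm{id}$ off $\operatorname{Supp}_\sigma:=\{|x|\le s_k,\ y\in(1-\theta_k)\sigma\}$ (for $k=0$: $\{|x|\le s_0\}$), so $g_\sigma(\operatorname{Supp}_\sigma)=\operatorname{Supp}_\sigma$;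
* $g_\sigma=h^\sigma=h_k$ on $\{|x|\le\rho_k,\ y\in(1-\theta_k)\sigma\}$.

By (7) (for $k=0$: since $2s_0<1$) the compact sets $\operatorname{Supp}_\sigma$ are pairwise disjoint. Let $G_k=g_\sigma$ on $\operatorname{Supp}_\sigma$ for every $\sigma$, and $G_k=\mathrm{id}$ elsewhere. Near each point $G_k$ coincides with some $g_\sigma$ or with $\mathrm{id}$. So by (S), applied to $G_k$ and $G_k^{-1}$, $G_k$ is a homeomorphism of $\mathbb R^n$ with a bilip constant depending only on $L_k$ (and $k,n$), *not on the number of cells*. Also $|G_k-\mathrm{id}|$ is as small as we like if $\varepsilon_k$ is small. Set $h_{k+1}=G_k^{-1}\circ h_k$.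

**Step 4: $h_{k+1}=\mathrm{id}$ on $N(\mathrm{Sk}_k,\rho_k)$.** This is the induction claim. Let $p$ be in this set, $\sigma$ a $k$-cell closest to $p$, and $z\in\sigma$ the closest point; $|p-z|\le\rho_k\le s_k$.

(i) Let $z\in(1-\theta_k)\sigma$. Then $z$ is in the relative interior of $\sigma$ (or $k=0$), so $p-z$ is orthogonal to $\sigma$, and $p=(x,z)$ with $|x|\le\rho_k$. Hence $G_k(p)=g_\sigma(p)=h_k(p)$, and $h_{k+1}(p)=G_k^{-1}(h_k(p))=p$.

(ii) Otherwise $k\ge1$, $\operatorname{dist}(z,\partial\sigma)\le\theta_k/2$, so $\operatorname{dist}(p,\mathrm{Sk}_{k-1})\le\frac{\theta_k}2+\rho_k\le\rho_{k-1}$ and $h_k(p)=p$. We show that $p$ lies in no $\operatorname{Supp}_{\sigma'}$. If it did, its orthogonal projection $y$ to the affine span of $\sigma'$ would lie in $(1-\theta_k)\sigma'$, with $|p-y|\le s_k$. If $\sigma'\ne\sigma$, then $|z-y|\le2s_k$ contradicts (7). If $\sigma'=\sigma$, then $y$ is the point of $\sigma$ closest to $p$, so $z=y\in(1-\theta_k)\sigma$, a contradiction. So $G_k(p)=p$ and $h_{k+1}(p)=p$.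

**Step 5: constants and conclusion.** $L_1,\dots,L_n$ depend only on $L$ (and $n$), since $L'$ in Lemma 7 does not depend on $\varepsilon$. Moreover
$$|h_{k+1}-\mathrm{id}|\le\varepsilon_k+\sup|G_k^{-1}-\mathrm{id}|=\varepsilon_k+\sup|G_k-\mathrm{id}|=:\varepsilon_{k+1}.$$
There are only $n$ steps. Choosing admissible sizes of $\varepsilon_{n-1},\dots,\varepsilon_0=\delta$ in this order makes all steps possible, with $\delta=\delta(L)\le\frac18$. We end with $h_n$, which is $L^*$-bilip, $L^*=L_n(L)$, and $h_n=\mathrm{id}$ on $N(\partial Q,\rho_{n-1})$. All supports lie in $N(\partial Q,\frac18)$. If $x\in Q$ and $\operatorname{dist}(x,\partial Q)\ge\frac12$, then $\operatorname{dist}(h(x),\partial Q)\ge\frac38$, so no $G_k^{-1}$ moves $h(x)$, and $h_n(x)=h(x)$.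

Let $\varphi=h_n|_Q$. The connected set $\varphi(\operatorname{int}Q)$ misses $\partial Q=\varphi(\partial Q)$ and contains points of $\operatorname{int}Q$ (near $\partial Q$), so it is contained in $\operatorname{int}Q$. It is open, and it equals $\varphi(Q)\cap\operatorname{int}Q$, so it is relatively closed in $\operatorname{int}Q$. Hence $\varphi(\operatorname{int}Q)=\operatorname{int}Q$ and $\varphi(Q)=Q$. $\square$

It remains to prove Lemma 7. At one point of that proof a map known on a ring around a point must be extended over the hole; we do this first.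

## 7. Filling a ring: a quantitative bi-Lipschitz Schoenflies lemma

Let $\|\cdot\|$ be a norm on $\mathbb R^n$, $n\ge2$, with $\|\cdot\|\le|\cdot|$, $K_t=\{\|x\|\le t\}$, $S_t=\partial K_t$. Given a bilip map $f$ on a ring about $S_1$, close to the identity, we want to extend it from $S_1$ to the whole of $K_1$. Coning, $F(tx)=tf(x)$ for $x\in S_1$, fails: $f$ is close to $\mathrm{id}$ only in $C^0$, and if a ray from $0$ meets $f(S_1)$ twice, say $f(x)=sf(x')$ with $s\neq1$, then $F(tx)=F(tsx')$ for small $t$. Instead of rays we use rings. The region between $f(S_1)$ and $\frac14f(S_1)$ will be parametrized by a standard ring, and then rescaled copies fill the hole.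

**Lemma 8.** For every $L$ there is $\tilde L=\tilde L(L,n,\|\cdot\|)$ such that: if $f:\{\frac12\le\|x\|\le2\}\to\mathbb R^n$ is $L$-bilip and $\|f(x)-x\|\le\frac1{20}$, there is an $\tilde L$-bilip map $F:K_2\to\mathbb R^n$ with $F=f$ on $\{1\le\|x\|\le2\}$ and $F(K_1)\subset K_{1.05}$.

*Proof.* **Step 1: the regions bounded by $f(S_t)$.** Let $0.6<t<1.9$. By the Jordan–Brouwer theorem $\mathbb R^n\setminus f(S_t)$ has one bounded component $J_t$ and one unbounded component $E_t$, both with boundary $f(S_t)$. Put $K(t)=J_t\cup f(S_t)$, a compact set. Since $f(S_t)\subset\{t-\frac1{20}\le\|\cdot\|\le t+\frac1{20}\}$, the connected unbounded set $\{\|x\|>t+\frac1{20}\}$ lies in $E_t$. For $\|p\|<t-\frac1{20}$ the straight homotopy from $\mathrm{id}$ to $f$ on $S_t$ avoids $p$, so $f|_{S_t}$ has winding number $1$ about $p$. The winding number is $0$ on $E_t$, so $\{\|x\|<t-\frac1{20}\}\subset J_t$, and the winding number is $1$ on all of $J_t$.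

The connected set $f(\{t<\|x\|\le2\})$ avoids $f(S_t)$ and contains points of norm $\ge1.95>t+\frac1{20}$, so it lies in $E_t$. Similarly $f(\{\frac12\le\|x\|<t\})$ contains points of norm $\le0.55<t-\frac1{20}$ and lies in $J_t$. Let $0.6<s<t<1.9$. The set $\overline{E_t}=E_t\cup f(S_t)$ is connected, unbounded, and misses $f(S_s)\subset J_t$; so $\overline{E_t}\subset E_s$, and taking complements, $K(s)\subset J_t$. Finally,
$$f(\{s\le\|x\|\le t\})=K(t)\setminus J_s .\tag{8}$$
"$\subset$" was just shown. For "$\supset$" write $K(t)\setminus J_s=f(S_t)\cup f(S_s)\cup(J_t\setminus K(s))$. If $p\in J_t\setminus K(s)=J_t\cap E_s$ were not in the image, then $f|_{S_s}$ and $f|_{S_t}$ (parametrized radially) would be homotopic in $\mathbb R^n\setminus\{p\}$; but their winding numbers about $p$ are $0$ and $1$.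

Let $K=K(1)$; then $K\subset K_{1.05}$.

**Step 2: a contraction $c$.** It shrinks $K$ to $\frac14K$ and does not move $f(S_{7/4})$. Let $c(x)=\lambda_1(\|x\|)x/\|x\|$ with $\lambda_1(r)=r/4$ on $[0,\frac54]$, $\lambda_1(r)=r$ for $r\ge\frac32$, linear between. By (R), $c$ is a bilip homeomorphism of $\mathbb R^n$. As $K\subset K_{5/4}$, $c(K)=\frac14K$ and $c(J_1)=\frac14J_1$. As $K_{3/2}\subset\{\|x\|<1.7\}\subset J_{7/4}$ and $c=\mathrm{id}$ off $K_{3/2}$, we have $c(K(\frac74))=K(\frac74)$ and $c=\mathrm{id}$ on $f(S_{7/4})$. By (8), $c\circ f$ maps $\{1\le\|x\|\le\frac74\}$ onto $K(\frac74)\setminus\frac14J_1$.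

**Step 3: a push $\kappa$.** It stretches $K(1)$ onto $K(\frac74)$ along the parametrization $f$. Define $\kappa:K(1)\to K(\frac74)$ by $\kappa=\mathrm{id}$ on $K(\frac34)$ and $\kappa(f(x))=f(\lambda_2(\|x\|)x/\|x\|)$ for $\frac34\le\|x\|\le1$, with $\lambda_2$ affine, $\lambda_2(\frac34)=\frac34$, $\lambda_2(1)=\frac74$. By (8) it is a well-defined bijection. On $f(\{\frac34\le\|x\|\le1\})$ it is $f\circ R\circ f^{-1}$ with a radial map $R$ as in (R), hence bilip there with constant $\le CL^2$; on $K(\frac34)$ it is the identity. For the remaining pairs $p\in J_{3/4}$, $q\in f(\{\frac34<\|x\|\le1\})\subset E_{3/4}$, the segment $[p,q]$ contains a point $z\in f(S_{3/4})$, and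
$$|\kappa p-\kappa q|\le|\kappa p-\kappa z|+|\kappa z-\kappa q|\le(1+CL^2)|p-q|,$$
because $|p-z|,|z-q|\le|p-q|$. The same argument applies to $\kappa^{-1}$, with $q\in f(\{\frac34<\|x\|\le\frac74\})$. Since $\frac14K\subset K_{0.27}\subset J_{3/4}$, $\kappa=\mathrm{id}$ on $\frac14K$.

**Step 4: the fundamental ring.** $\kappa^{-1}\circ c\circ f$ is a bilip homeomorphism of $\{1\le\|x\|\le\frac74\}$ onto $\kappa^{-1}(K(\frac74)\setminus\frac14J_1)=K\setminus\frac14J_1$. On $S_{7/4}$ it equals $\kappa^{-1}(f(x))=f(\frac47x)$; on $S_1$ it equals $\kappa^{-1}(\frac14f(x))=\frac14f(x)$. Precompose with the radial map $\{\frac14\le\|x\|\le1\}\to\{1\le\|x\|\le\frac74\}$ that is affine in $\|x\|$ (bilip by (R)). We get a $\Lambda$-bilip homeomorphism $\Psi:\{\frac14\le\|x\|\le1\}\to K\setminus\frac14J_1$, $\Lambda=\Lambda(L,n,\|\cdot\|)$, with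
$$\Psi=f\ \text{on }S_1,\qquad\Psi(x)=\tfrac14f(4x)\ \text{on }S_{1/4}.\tag{9}$$

**Step 5: self-similar filling.** Define $F=f$ on $\{1\le\|x\|\le2\}$, $F(x)=4^{-i}\Psi(4^ix)$ for $4^{-i-1}\le\|x\|\le4^{-i}$, $i\ge0$, and $F(0)=0$. On $S_{4^{-i-1}}$ both definitions give $4^{-i-1}f(4^{i+1}x)$ by (9), and on $S_1$ both give $f$. The $i$-th closed ring is mapped onto $4^{-i}K\setminus4^{-i-1}J_1$, its open part onto $4^{-i}J_1\setminus4^{-i-1}K$. Since $\frac14K\subset J_1$, the sets $K\supset J_1\supset\frac14K\supset\frac14J_1\supset\cdots$ are nested and shrink to $0$; and $f(\{1<\|x\|\le2\})\subset E_1$. So $F$ is a continuous injection with $F(K_1)=K\subset K_{1.05}$.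

**Step 6: Lipschitz bounds.** Put $\Lambda_0=\max(\Lambda,L)$. Rescaling by $4^{-i}$ on both sides does not change bilip constants, so $F$ is $\Lambda_0$-bilip on each closed ring. Every nonzero point of $K_2$ has a neighborhood in $K_2$ meeting at most two closed rings (counting $\{1\le\|x\|\le2\}$), both containing the point. So $\operatorname{lip}F\le\Lambda_0$ off $0$, and by (S), with the exceptional point $0$, $F$ is $\Lambda_0$-Lipschitz on the convex set $K_2$.

By (8), $F(K_2)\supset K\cup f(\{1\le\|x\|\le\frac74\})=K(\frac74)\supset J_{7/4}$. On the open set $J_{7/4}\setminus\{0\}$ we have $\operatorname{lip}F^{-1}\le\Lambda_0$, the images of the closed rings being compact and locally finite off $0$. Since $K\subset K_{1.05}\subset J_{7/4}$ with $K_{1.05}$ convex, (S) shows that $F^{-1}$ is $\Lambda_0$-Lipschitz on $K$. It is $L$-Lipschitz on $f(\{1\le\|x\|\le2\})$. For $p\in J_1$ and $q\in f(\{1<\|x\|\le2\})\subset E_1$, insert a point $z\in[p,q]\cap f(S_1)$, as for $\kappa$: the bound is $(\Lambda_0+L)|p-q|$. $\square$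

## 8. The handle lemma: punctured hyperbolic manifolds

Let $H^m$ be the open unit ball of $\mathbb R^m$ with the hyperbolic metric $2|dx|/(1-|x|^2)$, so $d_H(0,x)=\log\frac{1+|x|}{1-|x|}$. For $m=1$ this is $(-1,1)$, isometric to $\mathbb R$ by $x\mapsto\log\frac{1+x}{1-x}$. The translations of $\mathbb R$ become the maps $x\mapsto\frac{x+\tau}{1+\tau x}$, $|\tau|<1$; they move all points of $H^1$ by the same hyperbolic distance, yet in the Euclidean metric they extend by the identity to $\pm1$ and are bilip with constant $\frac{1+|\tau|}{1-|\tau|}$, as their derivative $\frac{1-\tau^2}{(1+\tau x)^2}$ shows. This is the mechanism behind the proof: bounded hyperbolic displacement and bounded hyperbolic distortion give a Euclidean bilip map that is the identity at the boundary.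

**Fact (I$_m$), $m=1,2,3$.** There are a closed connected manifold $\mathcal M=H^m/\Gamma$ ($\Gamma$ a discrete group of isometries acting freely), a point $q\in\mathcal M$ and a smooth immersion $\alpha_0:\mathcal M\setminus\{q\}\to\mathbb R^m$.

* $m=1$: a circle; $\mathcal M\setminus\{q\}$ is an open interval.
* $m=2$: the closed orientable surface of genus $2$; $\mathcal M\setminus\{q\}$ is an open orientable surface, hence parallelizable.
* $m=3$: a closed orientable hyperbolic $3$-manifold, e.g. the Seifert–Weber space (Seifert–Weber, 1933); orientable $3$-manifolds are parallelizable (Stiefel, 1935).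

For $m=2,3$ one uses the theorem that every smooth parallelizable $m$-manifold without compact components immerses in $\mathbb R^m$ (M. Hirsch, *On imbedding differentiable manifolds in Euclidean space*, Ann. of Math. 73 (1961); for $m=3$ also J. H. C. Whitehead, *The immersion of an open 3-manifold in Euclidean 3-space*, Proc. LMS 11 (1961)). For $m=2$ one can see it: attach to a disc four untwisted bands whose feet follow the cyclic order $ababcdcd$. The result has Euler characteristic $-3$ and one boundary circle, so its interior is the once punctured surface of genus $2$. Draw the bands flat in the plane and let them cross; this is an immersion.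

**Proof of Lemma 7.** **Step 1: the setup, depending only on $m,k$.** We arrange that the immersion is the identity near a point, and fix all constants of the geometry. Let $\pi:H^m\to\mathcal M$ be the covering; after an isometry of $H^m$, $\pi(0)\ne q$. Near $0$, $\beta=\alpha_0\circ\pi$ is a local diffeomorphism. With a smooth cut-off $\zeta$ ($\zeta=1$ near $0$, compact support) and small $r$, put
$$\hat\beta(x)=\beta(0)+D\beta(0)x+\zeta(x/r)\big(\beta(x)-\beta(0)-D\beta(0)x\big).$$
This is an affine isomorphism plus a map with Lipschitz constant $O(r)$, hence for small $r$ a diffeomorphism of $\mathbb R^m$, and $\hat\beta=\beta$ near $0$. Replace $\alpha_0$ by the immersion $\alpha=\hat\beta^{-1}\circ\alpha_0$. So for some $a\in(0,\frac14]$,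
$$\alpha\circ\pi(x)=x\quad\text{for }|x|\le2a .$$

Let $\chi$ be a smooth embedding of the open ball of radius $3$ in $\mathbb R^m$ into $\mathcal M$ with $\chi(0)=q$ and image disjoint from $\pi(B^m(2a))$ (decrease $a$ if necessary). Put $D_t=\chi(B^m(t))$, $\mathcal M_t=\mathcal M\setminus\operatorname{int}D_t$, $X=\mathcal M\times\mathbb R^k$ with the product metric $d$, $X_t=\mathcal M_t\times\mathbb R^k$, $\tilde\alpha=\alpha\times\mathrm{id}$, $\tilde\chi=\chi\times\mathrm{id}$, $\tilde\pi=\pi\times\mathrm{id}$, and
$$\|(x,y)\|=\max(|x|,|y|)\le|(x,y)|,\qquad K_t=\{\|\cdot\|\le t\}.$$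

The map $\alpha$ is bilip on a small ball about each point of $\mathcal M\setminus\{q\}$. By compactness of $\mathcal M_{1/8}$ (finitely many such balls of half the radius cover it) there are $r_0>0$, $\Lambda\ge1$ such that for every $u\in\mathcal M_{1/8}$ the closed ball of radius $r_0$ about $u$ lies in $\mathcal M\setminus\{q\}$ and $\alpha$ is $\Lambda$-bilip on it. The image of the open ball $B_{\mathcal M}(u,r_0)$ contains the open ball $U$ of radius $r_0/\Lambda$ about $\alpha(u)$: the intersection of the two is open and nonempty, and it is relatively closed in $U$, because if $\alpha(u_j)\to v\in U$, a limit point $u_*$ of the $u_j$ satisfies $\alpha(u_*)=v$ and $d(u,u_*)\le\Lambda|\alpha(u)-v|<r_0$.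

Enlarging $\Lambda$, let $\chi$ be $\Lambda$-bilip on $B^m(\frac52)$ (a smooth embedding is locally bilip, and pairs of points away from the diagonal of the compact ball have images at distance bounded below). Choose $A\ge2$ with $|\alpha|\le A-1$ on $\mathcal M_{1/8}$. Let $r_*>0$ be so small that $d(\tilde p,\gamma\tilde p)\ge4r_*$ for all $\tilde p\in H^m$, $1\ne\gamma\in\Gamma$, and $r_*<\operatorname{dist}(D_{5/2},\mathcal M\setminus\operatorname{im}\chi)$. The former is possible because $\tilde p\mapsto\min_{\gamma\ne1}d(\tilde p,\gamma\tilde p)$ is continuous, positive and $\Gamma$-invariant, and $\mathcal M$ is compact. The same bound holds in $H^m\times\mathbb R^k$. In Steps 2–5, $\delta$ is smaller than a constant depending only on these data.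

**Step 2: lifting $h$ to the punctured manifold.** For $p=(u,y)\in X_{1/8}$ let $\tilde h(p)$ be the unique point of $B_{\mathcal M}(u,r_0)\times\mathbb R^k$ with $\tilde\alpha(\tilde h(p))=h(\tilde\alpha(p))$. Here $h$ is defined at $\tilde\alpha(p)$ since $|\alpha(u)|\le A-1$. The point exists because $|h(\tilde\alpha(p))-\tilde\alpha(p)|\le\delta<r_0/\Lambda$, it is unique because $\tilde\alpha$ is injective on $B_{\mathcal M}(u,r_0)\times\mathbb R^k$, and $d(\tilde h(p),p)\le\Lambda\delta$. For $|y|\ge\frac12$, $\tilde h(p)=p$.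

*Distortion.* If $d(p_1,p_2)\le r_0/4$ and $\Lambda\delta\le r_0/4$, then $p_i,\tilde h(p_i)$ all lie in $B_{\mathcal M}(u_1,r_0)\times\mathbb R^k$, where $\tilde\alpha$ is $\Lambda$-bilip, so $\tilde h$ distorts $d(p_1,p_2)$ by a factor at most $\Lambda^2L$. If $d(p_1,p_2)>r_0/4$ and $\Lambda\delta\le r_0/16$, then $|d(\tilde h(p_1),\tilde h(p_2))-d(p_1,p_2)|\le2\Lambda\delta\le\frac12d(p_1,p_2)$, and the factor is at most $2$.

Extend $\tilde h$ by the identity to $\{|y|\ge\frac12\}$ and consider it on the closed set
$$Z:=X_{1/4}\cup\{|y|\ge\tfrac12\}.$$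
Let $r_1=\operatorname{dist}(\mathcal M_{1/4},D_{1/8})>0$. A pair in $Z$ at distance $<r_1$ lies in $X_{1/8}$ (if one of its points is in $X_{1/4}$) or in $\{|y|\ge\frac12\}$, where $\tilde h=\mathrm{id}$; pairs at distance $\ge r_1$ are distorted by at most a factor $2$ if $\Lambda\delta\le r_1/4$. So $\tilde h:Z\to X$ is $L_1$-bilip with $L_1=2\Lambda^2L$, $d(\tilde h(p),p)\le\Lambda\delta$, and $\tilde h=\mathrm{id}$ for $|y|\ge\frac12$.

**Step 3: filling the puncture.** Lemma 8 extends $\tilde h$ over the hole. Since $\|(x,y)\|\ge\frac12$ means $|x|\ge\frac12$ or $|y|\ge\frac12$, we have $\{\frac12\le\|\cdot\|\le2\}\subset\tilde\chi^{-1}(Z)$. So $f=\tilde\chi^{-1}\tilde h\tilde\chi$ is defined there: for small $\delta$ the values of $\tilde h\tilde\chi$ stay in $\tilde\chi(B^m(\frac52)\times\mathbb R^k)$. It is $\Lambda^2L_1$-bilip, and $\|f-\mathrm{id}\|\le\Lambda^2\delta\le\frac1{20}$. Let $F$ be given by Lemma 8 and set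
$$\hat h=\tilde\chi F\tilde\chi^{-1}\ \text{on }\tilde\chi(K_2),\qquad\hat h=\tilde h\ \text{on }Z\setminus\tilde\chi(\operatorname{int}K_1).$$
These two closed sets cover $X$, since a point $(u,y)\notin\tilde\chi(K_1)$ has $u\in\mathcal M_1$ or $|y|>1$. They overlap in $\tilde\chi(\{1\le\|\cdot\|\le2\})$, where $F=f$ and the definitions agree. So $\hat h$ is continuous.

*Injectivity.* $\hat h$ is injective on each of the two sets. The remaining case is $p\in\tilde\chi(K_1)$, $p'\notin\tilde\chi(K_2)$, $\hat h(p)=\hat h(p')$. Then $p'$ has distance $\le\Lambda\delta$ to $\hat h(p)\in\tilde\chi(K_{1.05})$, which is impossible for small $\delta$.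

*Surjectivity.* If $|y|\ge1$, then $(u,y)\in Z\setminus\tilde\chi(\operatorname{int}K_1)$ and $\hat h(u,y)=\tilde h(u,y)=(u,y)$. So $\hat h(X)$ is the union of a compact set and $\{|y|\ge1\}$, hence closed. It is open by invariance of domain, and $X$ is connected.

So $\hat h$ is a homeomorphism of $X$. It is bilip on each of the open sets $\tilde\chi(\operatorname{int}K_2)$ and $X\setminus\tilde\chi(K_1)$, which cover $X$, with a constant $L_2=L_2(L)$. So $\operatorname{lip}\hat h,\operatorname{lip}\hat h^{-1}\le L_2$ everywhere.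

**Step 4: lifting to $H^m\times\mathbb R^k$ with bounded displacement.** Define $\hat H:H^m\times\mathbb R^k\to H^m\times\mathbb R^k$ with $\tilde\pi\hat H=\hat h\tilde\pi$ as follows.

(a) If $\tilde\pi(\tilde p)\notin\tilde\chi(K_1)$: $\hat H(\tilde p)$ is the unique point over $\hat h(\tilde\pi\tilde p)=\tilde h(\tilde\pi\tilde p)$ at distance $<r_*$ from $\tilde p$. Existence: lift a geodesic of length $\le\Lambda\delta<r_*$; so the distance is even $\le\Lambda\delta$. Uniqueness: two such points have distance $<2r_*$ and differ by an element of $\Gamma$.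

(b) If $\tilde\pi(\tilde p)\in\tilde\chi(\operatorname{int}K_2)$: then $\hat h(\tilde\pi\tilde p)\in\tilde\chi(B^m(\frac52)\times\mathbb R^k)$, and $\hat H(\tilde p)$ is the point over it in the same component of $\tilde\pi^{-1}(\operatorname{im}\tilde\chi)$ as $\tilde p$. These components are mapped homeomorphically onto $\operatorname{im}\tilde\chi$, which is simply connected.

If both rules apply, they agree: the short geodesic from $\tilde\pi\tilde p$ to $\hat h(\tilde\pi\tilde p)$ stays in $\operatorname{im}\tilde\chi$ by the choice of $r_*$, so the endpoint of its lift lies in the component of $\tilde p$. The two rules cover everything, and each defines a map on an open set which locally has the form $\hat H=s\circ\hat h\circ\tilde\pi$ with a local inverse $s$ of $\tilde\pi$ (in case (a), $s\hat h\tilde\pi$ with $s$ chosen at one point remains at distance $<r_*$ from nearby points). So $\hat H$ is continuous and, as $\tilde\pi$ is a local isometry, $\operatorname{lip}\hat H\le L_2$. Both rules commute with $\Gamma$, so $\hat H$ does.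

$\hat H$ is injective: if $\hat H(\tilde p)=\hat H(\tilde p')$, then $\hat h\tilde\pi\tilde p=\hat h\tilde\pi\tilde p'$, so $\tilde p'=\gamma\tilde p$ and $\gamma\hat H(\tilde p)=\hat H(\tilde p)$, whence $\gamma=1$. It is surjective: given $\tilde r$, choose $\tilde p$ with $\hat h(\tilde\pi\tilde p)=\tilde\pi\tilde r$; then $\hat H(\tilde p)=\gamma\tilde r$ for some $\gamma$, and $\hat H(\gamma^{-1}\tilde p)=\tilde r$. By invariance of domain $\hat H$ is a homeomorphism, and since $\hat H^{-1}$ is locally of the form $s\circ\hat h^{-1}\circ\tilde\pi$, $\operatorname{lip}\hat H^{-1}\le L_2$.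

*Displacement.* $d(\hat H(\tilde p),\tilde p)\le C_0$ with $C_0$ depending only on the setup. In case (a) the distance is $<r_*$. If $\tilde\pi\tilde p\in\tilde\chi(K_1)$, then $\tilde p$ and $\hat H(\tilde p)$ both lie in the lift of $\tilde\chi(K_{1.05})$ to one component of $\tilde\pi^{-1}(\operatorname{im}\tilde\chi)$. All these lifts are isometric, via $\Gamma$, to one compact set, and $C_0$ may be taken as the maximum of its diameter and $r_*$. Moreover $\hat H=\mathrm{id}$ for $|y|\ge1$, since $\hat h=\mathrm{id}$ there and both rules then select $\tilde p$.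

*Near the center nothing is lost.* If $|x|\le a$, then $\tilde\pi(x,y)\notin\tilde\chi(K_2)$, so rule (a) applies and $\hat H(x,y)$ has distance $\le\Lambda\delta$ from $(x,y)$. For small $\delta$ its first component lies in $B^m(2a)$, where $\alpha\pi=\mathrm{id}$. Hence $\hat H(x,y)=\tilde\alpha\tilde\pi\hat H(x,y)=\tilde\alpha\tilde h\tilde\pi(x,y)=h(\tilde\alpha\tilde\pi(x,y))=h(x,y)$:
$$\hat H(x,y)=h(x,y)\quad\text{for }|x|\le a.\tag{10}$$

**Step 5: squeezing into the ball.** We transplant $\hat H$ to $\mathbb R^n$ so that it becomes the identity off $B^m(1)\times B^k(1)$. Constants $C$ depend only on the setup. Let $w(x)=\min\{1,2(1-|x|)\}$. Then $1-|x|\le w\le2(1-|x|)$, $w$ is $2$-Lipschitz, and $w=1$ for $|x|\le\frac12$. Let $S(x,y)=(x,w(x)y)$ for $|x|<1$; the $y$-directions are scaled by the same factor by which the hyperbolic metric scales the $x$-directions. With respect to the product metric $d$ on $H^m\times\mathbb R^k$ and the Euclidean metric on the target, for $|y|\le2$: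
$$\operatorname{lip}S(x,y)\le Cw(x),\qquad\operatorname{lip}S^{-1}(S(x,y))\le C/w(x).\tag{11}$$
Indeed $|x'-x|/d_H(x,x')\to\frac12(1-|x|^2)$ as $x'\to x$, and $\frac12(1-|x|)\le\frac12(1-|x|^2)\le1-|x|$, so this limit lies in $[\frac14w(x),w(x)]$. For $S$ use in addition $|w(x')y'-w(x)y|\le w(x)|y'-y|+2|x'-x||y'|$. For $S^{-1}$, with $z=w(x)y$, $|z|\le2w(x)$, $w=w(x)$, $w'=w(x')$:
$$\Big|\frac{z'}{w'}-\frac zw\Big|\le\frac{|z'-z|}{w'}+|z|\frac{2|x'-x|}{ww'}\le\frac{|z'-z|}{w'}+\frac{4|x'-x|}{w'} .$$

Define $g=S\hat HS^{-1}$ on $\{|x|<1\}\times\mathbb R^k$ and $g=\mathrm{id}$ on $\{|x|\ge1\}\times\mathbb R^k$. This is a bijection of $\mathbb R^n$. As $\hat H=\mathrm{id}$ for $|y|\ge1$, $g=\mathrm{id}$ off the set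
$$T=\{|x|<1,\ |z|\le w(x)\}\cup E,\qquad E=\{|x|=1,\ z=0\},$$
where $(x,z)$ are the coordinates in the target. $T$ is closed because $w(x)\to0$ as $|x|\to1$. In particular $g=\mathrm{id}$ off $B^m(1)\times B^k(1)$.

*Displacement of $g$.* Let $\hat H(x,y)=(x_1,y_1)$, so $d_H(x,x_1)\le C_0$. From $1-|x|=(1+|x|)e^{-d_H(0,x)}$, every $x'$ with $d_H(x,x')\le C_0$ satisfies
$$(2e^{C_0})^{-1}\le\frac{1-|x'|}{1-|x|}\le2e^{C_0}.$$
Hence $w(x_1)/w(x)\le C$. The Euclidean length of the geodesic from $x$ to $x_1$ is the integral of $\frac12(1-|\cdot|^2)\le1-|\cdot|$ over hyperbolic arclength, so $|x_1-x|\le2C_0e^{C_0}(1-|x|)$. Since $\hat H$ is a bijection that is the identity on $\{|y|\ge1\}$, it preserves $\{|y|<1\}$. Points of $T$ with $|x|<1$ have $|y|\le1$, hence $|y_1|\le1$, and are moved by $g$ by at most $C(1-|x|)+w(x)+w(x_1)\le Cw(x)$. So $g$ is continuous also at $E$. (At other points with $|x|\ge1$ it is the identity nearby, as $T$ is closed.)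

*Bilip bound.* On the open set $V=\{|x|<1,\ |z|<2w(x)\}$ we have $|y|<2$ and $|y_1|<2$, so by (11)
$$\operatorname{lip}g\le Cw(x_1)\cdot L_2\cdot C/w(x)\le L',\qquad L'=L'(L).$$
Points outside $V\cup E$ are outside the closed set $T$, so $g=\mathrm{id}$ near them. A line meets $E\subset\{|p|=1\}$ in at most two points. By (S), $g$ is $L'$-Lipschitz. The same applies to $g^{-1}$, which is obtained in the same way from $\hat H^{-1}$: this map has displacement $\le C_0$, $\operatorname{lip}\le L_2$, and is the identity for $|y|\ge1$.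

*Agreement with $h$.* For $|x|\le a$, $S^{-1}(x,y)=(x,y)$; by (10), $\hat H(x,y)=h(x,y)$, with first component in $B^m(2a)\subset B^m(\frac12)$, where $S=\mathrm{id}$. So $g=h$ on $B^m(a)\times\mathbb R^k$.

**Step 6: smallness of $g-\mathrm{id}$.** So far $g$ need not be close to the identity: $C_0$ does not shrink with $\delta$. A compactness argument repairs this. Let $a,L'$ be as obtained so far. We claim that the Lemma holds with $a/2$, $L'^2$ in place of $a$, $L'$. Otherwise there are $L$, $\varepsilon>0$ and maps $h_j$ as in the Lemma with this $L$ and with $\delta_j\to0$, for which no suitable homeomorphism exists. Let $g_j$ be as in Step 5 for $h_j$. All $g_j,g_j^{-1}$ are $L'$-Lipschitz and equal to $\mathrm{id}$ off a fixed compact set. By Arzelà–Ascoli, for a subsequence, $g_j\to g_\infty$ and $g_j^{-1}\to g_\infty^{-1}$ uniformly, where $g_\infty$ is an $L'$-bilip homeomorphism, $g_\infty=\lim h_j=\mathrm{id}$ on $B^m(a)\times\mathbb R^k$, and $g_\infty=\mathrm{id}$ off $B^m(1)\times B^k(1)$. Put $g_j'=g_\infty^{-1}g_j$. It is $L'^2$-bilip,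 it is $\mathrm{id}$ off $B^m(1)\times B^k(1)$, and $\sup|g_j'-\mathrm{id}|\le L'\sup|g_j-g_\infty|\to0$. On $B^m(\frac a2)\times\mathbb R^k$, for large $j$, $g_j=h_j$ takes values in $B^m(a)\times\mathbb R^k$, where $g_\infty^{-1}=\mathrm{id}$; so $g_j'=h_j$ there. Thus $g_j'$ is suitable for large $j$, a contradiction. $\square$

With Lemma 7 proved, Proposition 6 holds for $n=3$, and so does Theorem 1: Section 4 gives one direction, Section 5 the other. $\blacksquare$

## 9. Closedness of $\mathcal A$, integrands $f(x,y,\nabla y)$, and other dimensions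

These complements are not used for Theorem 1. Here $n=3$ until the last paragraph.

**Theorem 9 (closedness of $\mathcal A$).** Let $y_k\in\mathcal A$, $\sup_k(\|y_k\|_{W^{1,\infty}}+\|y_k^{-1}\|_{W^{1,\infty}})<\infty$ and $y_k\to y$ weakly* in $W^{1,\infty}$. Then $y\in\mathcal A$. So in Theorem 1 the assumption $y\in\mathcal A$ is redundant.

*Proof.* Let $M\ge1$ bound the gradients; $y_k\to y$ uniformly. If $x\ne x'$, choose $r$ with $B(x,r),B(x',r)\subset\Omega$ disjoint. By Lemma 2 the sets $y_k(B(x,r))$ and $y_k(B(x',r))$ are disjoint and contain the balls of radius $r/M$ about $y_k(x)$ and $y_k(x')$, so $|y_k(x)-y_k(x')|\ge r/M$, and $y(x)\ne y(x')$. By Lemma 2, passing to the limit, $y$ is $M$-bilip on $B(x,r/M^2)$ when $B(x,r)\subset\Omega$. So $y$ is injective and, by invariance of domain, a homeomorphism onto the open set $y(\Omega)$; $y^{-1}$ is locally Lipschitz with constant $M$ and bounded, so $y^{-1}\in W^{1,\infty}$. For a closed ball $B\subset\Omega$ about $x$ and large $k$, $\deg(y,B,y(x))=\deg(y_k,B,y(x))$. The left side is $\pm1$,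 the right side is in $\{0,1\}$ by Lemma 3. So the local degree of $y$ is $+1$, and $\det\nabla y>0$ a.e. by Lemma 3. $\square$

**Theorem 10 (integrands depending on $x$ and $y$; pointwise form).** Let $f:\overline\Omega\times\mathbb R^3\times\mathbb R^{3\times3}_+\to\mathbb R$ be continuous. The following are equivalent:

(a) $f(x,s,\cdot)$ is bi-quasiconvex for all $(x,s)\in\Omega\times\mathbb R^3$;

(b) $\int_\Omega f(x,y,\nabla y)\le\liminf_k\int_\Omega f(x,y_k,\nabla y_k)$ whenever $y_k\xrightarrow{*}y$;

(c) whenever $y_k\xrightarrow{*}y$, every weak* $L^\infty$-limit $\mu$ of a subsequence of $f(\cdot,y_k,\nabla y_k)$ satisfies $\mu\ge f(\cdot,y,\nabla y)$ a.e.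

*Proof.* The values $y_k$ lie in a fixed ball and $\nabla y_k\in\mathcal K_M$ a.e., so the integrands are bounded in $L^\infty$. Taking a subsequence that realizes the $\liminf$ and then a weak* convergent one gives (c)⇒(b).

(a)⇒(c): Let $x_0$ be a Lebesgue point of $\mu$ at which $y$ is differentiable with $Y=\nabla y(x_0)\in\mathcal K_M$, and let $W=f(x_0,y(x_0),\cdot)$. The derivation of (5) used only that $W$ is continuous on $\mathbb R^{3\times3}_+$ and bi-quasiconvex, so (5) holds for $\ell\le\ell_0(N)$, $k\ge k_0(N,\ell)$. By uniform continuity of $f$ on compact sets there is a nondecreasing continuous $\omega$ with $\omega(0)=0$ such that a.e. on $Q_\ell$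
$$|f(x,y_k,\nabla y_k)-f(x_0,y(x_0),\nabla y_k)|\le\omega\big(C\ell+\sup|y_k-y|\big).$$
Insert this in (5), divide by $\ell^3$ and let $k\to\infty$: $f(x_0,y(x_0),Y)\le\ell^{-3}\int_{Q_\ell}\mu+\omega(C\ell)+C/N$. Let $\ell\to0$, then $N\to\infty$.

(b)⇒(a): Fix $(x_0,s_0)$, $Y$, $\varphi$, and $\Phi$ as in Section 4. Let $P_\ell\subset\Omega$ be the closed cube of side $\ell$ centered at $x_0$; perform the construction of Section 4 in $P=P_\ell$, and add the constant $s_0-Yx_0$. Then $y_k\xrightarrow{*}y=s_0+Y(x-x_0)$ and $y_k=y$ off $P_\ell$. So (b) gives $\int_{P_\ell}f(x,y,Y)\le\liminf_k\int_{P_\ell}f(x,y_k,\nabla y_k)$. On $P_\ell$ we have $|x-x_0|\le C\ell$, $|y-s_0|\le C\ell$ and $|y_k-s_0|\le C\ell+C/k$. So, with a modulus of continuity $\omega$ of $f$ on a suitable compact set, replacing $(x,y)$ on the left and $(x,y_k)$ on the right by $(x_0,s_0)$ costs at most $2\ell^3\omega(C\ell)$ in the limit. Since $\int_{P_\ell}f(x_0,s_0,\nabla y_k)=\ell^3\int_Qf(x_0,s_0,\nabla\Phi)$, we get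
$$f(x_0,s_0,Y)\le\int_Qf(x_0,s_0,\nabla\Phi)\,dx+2\omega(C\ell).$$
Let $\ell\to0$ and use $\int_Q\big(f(x_0,s_0,\nabla\Phi)-f(x_0,s_0,Y)\big)=c\int_\Omega\big(f(x_0,s_0,\nabla\varphi)-f(x_0,s_0,Y)\big)$ with $c>0$. $\square$

**Remark (dimension).** The arguments use $n=3$ only through (I$_m$), $1\le m\le n$. So Theorems 1, 9 and 10, with $\mathbb R^n$ in place of $\mathbb R^3$, hold for every $n\ge2$ for which (I$_m$) holds for all $1\le m\le n$. This covers $n=2$, the known planar result, and $n=3$. For $n\ge4$ only this implication is asserted; the additional input needed is a closed hyperbolic $m$-manifold that is parallelizable off a point, for each $4\le m\le n$, together with Hirsch's theorem from Section 8.
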